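\title{The asymptotic constant for minimal automata of finite binary languages}

\begin{abstract}
Let $m_n$ be the number of finite languages over a two-letter alphabet whose minimal deterministic automaton has $n+1$ states. Elvey Price, Fang and Wallner showed that $m_n=\Theta\big(n!\,8^n e^{3a_1n^{1/3}}n^{7/8}\big)$, where $a_1$ is the largest zero of the Airy function. We prove the conjecture that the ratio of the two sides converges to a positive constant, and we obtain a full asymptotic expansion in powers of $n^{-1/3}$ whose first correction is $\frac{53}{90}a_1^2n^{-1/3}$. The counting recurrence is rewritten as a time-inhomogeneous evolution on the half-line. The proof combines an approximate solution built from the Airy function, a spectral gap of order $N^{-2/3}$ at time $N$, and a stability argument. It applies to a two-parameter family of recurrences that also covers relaxed and compacted binary trees.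
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{deterministic finite automaton} (DFA) on the alphabet $\{\mathtt a,\mathtt b\}$ is a finite directed graph whose nodes are called states, in which every state has two outgoing edges, labeled $\mathtt a$ and $\mathtt b$, together with an initial state $q_0$ and a set of final states. A word is accepted if the path that starts at $q_0$ and follows its letters ends in a final state; the accepted words form the language of the DFA. A DFA is \emph{minimal} if no DFA with fewer states accepts the same language. We count DFAs up to renaming of states, and we let $m_n$ be the number of minimal DFAs with $n+1$ states that accept a finite language. Such a DFA has no cycles except two loops at a unique non-final sink. Since a finite language has exactly one minimal DFA, $m_n$ is also the number of finite languages over $\{\mathtt a,\mathtt b\}$ whose minimal DFA has exactly $n+1$ states, the sink included. So $m_n$ counts the finite sets of words whose recognition requires a memory of exactly $n+1$ states.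

With two states only $\{\varepsilon\}$ occurs, where $\varepsilon$ is the empty word, so $m_1=1$. With three states, the state other than $q_0$ and the sink is final and has both edges to the sink; at least one edge of $q_0$ leads to it, and $q_0$ may be final or not. This gives the nonempty subsets of $\{\mathtt a,\mathtt b\}$, with or without $\varepsilon$, and $m_2=6$.

For large $n$ the order of magnitude can be guessed from a depth-first search. It produces a binary spanning tree on the $n$ non-sink states (fewer than $4^n$ shapes), a finality bit for each of these states ($2^n$ choices), and $n+1$ remaining edges that point to states treated earlier (at most $n!$ choices, see Remark~\ref{rem:upper}). Hence $m_n\le n!\,8^n$. The trees that allow close to $n!$ choices for the remaining edges are not typical trees, and the competition between the number of shapes and the number of targets costs a stretched exponential factor. Elvey Price, Fang and Wallner \cite{EFW20} proved that, as $n\to\infty$,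
\begin{equation}\label{eq:theta}
m_n=\Theta\big(n!\,8^n e^{3a_1n^{1/3}}n^{7/8}\big),
\end{equation}
where $a_1\approx-2.338$ is the largest zero of the Airy function $\mathrm{Ai}$. An estimate of this form leaves open whether the ratio of the two sides settles; it would allow a ratio such as $2+\sin\log n$. It is conjectured in \cite{course}, on experimental grounds, that the ratio converges to a constant $\gamma$, with the numerical estimate $\gamma\approx76.438160702$. We prove that the limit exists and is positive. The numerical value is not addressed here.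

\begin{theorem}\label{thm:main}
There is a constant $\gamma>0$ such that
\[
\frac{m_n}{n!\,8^n e^{3a_1n^{1/3}}n^{7/8}}\longrightarrow\gamma\qquad(n\to\infty).
\]
\end{theorem}

The only external information on $m_n$ that we use is \eqref{eq:theta}, and it serves only to show that $\gamma\neq0$; the existence of the limit is proved without it. The numbers $m_n$ are, up to a factor $2^n$, the diagonal of a solution of the following family of recurrences with $(\rho,\sigma)=(\frac12,0)$, and the analysis costs nothing more in general.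

\begin{theorem}\label{thm:general}
Let $\rho,\sigma\in\mathbb R$, and let real numbers $y_{n,m}$ satisfy $y_{n,m}=0$ if $m<0$ or $n<m$, and
\begin{equation}\label{eq:yrec}
y_{n,m}=y_{n,m-1}+(m+1)y_{n-1,m}-(\rho m+\sigma)\,y_{n-2,m-1}\qquad(n\ge m\ge0,\ n+m\ge3).
\end{equation}
Then there is $\gamma\in\mathbb R$ such that for every $J\ge1$
\[
y_{n,n}=n!\,4^n e^{3a_1n^{1/3}}n^{1-\rho/4}\Big(\gamma\Big(1+\sum_{j=1}^{J-1}\beta_jn^{-j/3}\Big)+O(n^{-J/3})\Big),
\]
where the coefficients $\beta_j\in\mathbb Q[2^{1/3},a_1,\rho,\sigma]$ do not depend on the initial values $y_{n,m}$, $n+m\le2$, and $\beta_1=\frac{53}{90}a_1^2$. In particular, with $\gamma>0$ from Theorem~\ref{thm:main},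
\[
m_n=\gamma\,n!\,8^ne^{3a_1n^{1/3}}n^{7/8}\Big(1+\tfrac{53}{90}a_1^2\,n^{-1/3}+O(n^{-2/3})\Big),
\]
with a full expansion in powers of $n^{-1/3}$.
\end{theorem}

The solutions of \eqref{eq:yrec} form a four-dimensional space, parametrized by $y_{0,0},y_{1,0},y_{2,0},y_{1,1}$, and $\gamma$ is a limit of linear forms in these values, hence a linear form. It vanishes for some initial values, so a statement $\gamma\ne0$ needs information on the particular solution. The theorem says that the recurrence forgets its initial values except for this one number, which is also the reason to expect the conjecture to hold.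

Section~\ref{sec:rec} derives the recurrence. Section~\ref{sec:walk} normalizes it to an evolution $g_N=T_Ng_{N-1}-S_Ng_{N-3}$ of functions on the half-line and explains where the Airy function comes from. Section~\ref{sec:toy} shows the mechanism of the proof on a two-dimensional model and lists the three inputs that it needs; they are supplied in Sections~\ref{sec:approx} and~\ref{sec:gap} and combined in Section~\ref{sec:stab}. Section~\ref{sec:final} proves the theorems and two corollaries: an Airy profile off the diagonal, and the analogous expansions for relaxed and compacted binary trees.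

\section{Automata as labeled trees}\label{sec:rec}

Write $q\cdot w$ for the state reached from $q$ by reading the word $w$, and $\phi(q)\in\{0,1\}$ for the finality bit of $q$. Two states $p,q$ are \emph{equivalent} if $\phi(p\cdot w)=\phi(q\cdot w)$ for all words $w$; then $\phi(p)=\phi(q)$, and $p\cdot x$ and $q\cdot x$ are equivalent for each letter $x$. We use the Myhill--Nerode theorem in this form: a DFA is minimal if and only if all states are reachable from $q_0$ and no two distinct states are equivalent. For $n\ge1$, an \emph{acyclic automaton of size $n$} is a DFA with $n+1$ states, all reachable from $q_0$, that has a non-final state $s$ with two loops and no other cycle. The \emph{triple} of a state $q$ is $(\phi(q),q\cdot\mathtt a,q\cdot\mathtt b)$.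

\subsection{The encoding}

A \emph{ballot word} is a nonempty word in the letters $L,I$ each of whose nonempty prefixes contains more $L$'s than $I$'s. Read it with a stack of binary trees: $L$ pushes a leaf, and $I$ pops two trees and pushes the tree formed by a new internal node with the lower tree as left child and the upper tree as right child. The ballot condition says that the stack is nonempty after each letter, that is, each $I$ finds two trees to pop. A ballot word with $n+1$ letters $L$ and $n$ letters $I$ ends with a single tree, and this is the bijection between such words and binary trees with $n$ internal nodes and $n+1$ leaves; the word lists the nodes of the tree in postorder.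

A \emph{labeled} ballot word carries a bit in $\{0,1\}$ on each $I$ and a label in $\{0,\dots,m\}$ on each $L$ that is preceded by exactly $m$ letters $I$. Let $I_i$ be the $i$-th letter $I$. It creates \emph{state $i$}, with the bit of $I_i$ as finality bit; its $\mathtt a$-successor ($\mathtt b$-successor) is read from the left (right) child, namely the number of the child if it is internal and its label if it is a leaf. State $0$ is a non-final sink, with triple $(0,0,0)$. An internal child of $i$ was created before $I_i$, and a leaf child of $i$ is preceded by at most $i-1$ letters $I$, so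
\begin{equation}\label{eq:smaller}
\text{both successors of a state $i\ge1$ have numbers smaller than $i$.}
\end{equation}
Figure~\ref{fig:enc} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[draw,circle] (q3) at (0,2) {$3$};
\node[draw,circle,double] (q1) at (-1.3,0.9) {$1$};
\node[draw,circle] (q2) at (1.3,0.9) {$2$};
\node[draw,circle] (q0) at (0,-0.3) {$0$};
\draw[->] (0,2.8) -- (q3);
\draw[->,thick] (q3) -- node[above left] {$\mathtt a$} (q1);
\draw[->,thick] (q3) -- node[above right] {$\mathtt b$} (q2);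
\draw[->,dashed] (q2) -- node[above] {$\mathtt a$} (q1);
\draw[->,dashed] (q2) -- node[below right] {$\mathtt b$} (q0);
\draw[->,dashed] (q1) -- node[below left] {$\mathtt a,\mathtt b$} (q0);
\draw[->] (q0) edge[loop below] node {$\mathtt a,\mathtt b$} (q0);
\node[draw,circle] (t3) at (6,2) {$3$};
\node[draw,circle,double] (t1) at (4.8,0.9) {$1$};
\node[draw,circle] (t2) at (7.2,0.9) {$2$};
\node[draw] (l1) at (4.2,-0.3) {$0$};
\node[draw] (l2) at (5.4,-0.3) {$0$};
\node[draw] (l3) at (6.6,-0.3) {$1$};
\node[draw] (l4) at (7.8,-0.3) {$0$};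
\draw[thick] (t3) -- (t1) (t3) -- (t2);
\draw[dashed] (t1) -- (l1) (t1) -- (l2) (t2) -- (l3) (t2) -- (l4);
\end{tikzpicture}
\caption{Left: the minimal DFA of $\{\mathtt a,\mathtt{ba}\}$, with initial state $3$, final state $1$ and sink $0$; the edges along which a depth-first search discovers a new non-sink state are thick, the other edges of non-sink states are dashed. Right: its tree, in which each dashed edge becomes a leaf labeled by its target. In postorder the tree reads $LLILLII$, with leaf labels $0,0,1,0$ and finality bits $1,0,0$.}\label{fig:enc}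
\end{figure}

\begin{lemma}\label{lem:enc}
Let $n\ge1$. The map that sends a labeled ballot word with $n+1$ letters $L$ and $n$ letters $I$ to the DFA on $\{0,\dots,n\}$ described above, with initial state $n$, is a bijection onto the isomorphism classes of acyclic automata of size $n$.
\end{lemma}

\begin{proof}
The DFA of a word has no cycle other than the loops at $0$, by \eqref{eq:smaller}. The tree edges reach $1,\dots,n$ from the root $n$, and both successors of state $1$ are $0$. So it is an acyclic automaton of size $n$.

For the inverse map, take an acyclic automaton of size $n$. Since $n\ge1$, all states are reachable and $s$ is absorbing, $q_0\ne s$. Run a depth-first search from $q_0$ that treats $\mathtt a$ before $\mathtt b$ at each non-sink state. An edge to $s$ or to a state discovered before writes $L$, labeled by the target; an edge to a new non-sink state is followed; when both edges of a state are treated, the search writes $I$ with the finality bit of the state, which is then \emph{finished}. Number the non-sink states in finishing order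 and give $s$ the number $0$. Every non-sink state is reached from $q_0$ by a path that avoids $s$, so it is discovered, and the search writes the postorder word of a binary tree with $n$ internal nodes. If an edge $q\to p$ leads to a discovered state $p\neq s$, then $p$ is finished: otherwise $p$ is on the recursion stack, there is a path from $p$ to $q$, and $p$ lies on a cycle. Hence an $L$ preceded by $m$ letters $I$ has a label in $\{0,\dots,m\}$, and the output is a labeled ballot word. It depends only on the isomorphism class, and its DFA is the given automaton with states renamed by their numbers.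

Finally, the search applied to the DFA of a word returns the word. Indeed, a leaf labeled $w\ne0$ stands after $I_w$ in postorder. So, by induction along the traversal of the tree, the first edge into $w$ that the search meets is the tree edge, and at each leaf the target is $0$ or already discovered.
\end{proof}

\begin{remark}\label{rem:upper}
For $i\ge2$ the $i$-th letter $L$ of a ballot word is preceded by at most $i-2$ letters $I$, so it has at most $i-1$ labels. The $n+1$ leaves thus have at most $n!$ labelings, with equality for $LLILI\cdots LI$, the word that stays closest to the diagonal. The word $L^{n+1}I^n$ has a single labeling of its leaves.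
\end{remark}

\subsection{Minimality}

Minimality is a condition on all pairs of states and all words. For acyclic automata it reduces to a local condition.

\begin{lemma}\label{lem:min}
Let $n\ge1$. The minimal DFAs with $n+1$ states of finite languages are exactly the acyclic automata of size $n$ whose states have pairwise distinct triples.
\end{lemma}

\begin{proof}
Take a minimal DFA of a finite language. Call a state dead if no final state can be reached from it. A word longer than all words of the language leads to a dead state, and any two dead states are equivalent, so there is exactly one dead state $s$. It is non-final, and its successors are dead, so both its edges are loops. A state $q\ne s$ is reachable and can reach a final state; if it were on a cycle the language would be infinite. Two states with equal triples are equivalent, so the triples are distinct.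

Conversely, take an acyclic automaton with distinct triples, numbered as in Lemma~\ref{lem:enc}. The path of an accepted word avoids $0$, so by \eqref{eq:smaller} the word has length less than $n$ and the language is finite. Suppose there are equivalent states $p\ne q$, and choose them with $p+q$ minimal. For each letter $x$ the states $p\cdot x$, $q\cdot x$ are equivalent, and $p\cdot x+q\cdot x<p+q$ by \eqref{eq:smaller}, because $0\cdot x=0$ and at most one of $p,q$ is $0$. Hence $p\cdot x=q\cdot x$ for both letters. As $\phi(p)=\phi(q)$, the triples agree, a contradiction.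
\end{proof}

To count words without repeated triples letter by letter, we must know how many choices create the first repetition. This number depends only on the position in the word, because a repetition can happen only at a block $LLI$.

\begin{lemma}\label{lem:rep}
In a labeled ballot word, let state $v\ge1$ have an internal child. Then no state $u<v$ has the same pair of successors as $v$.
\end{lemma}

\begin{proof}
If the right child of $v$ is internal, its letter $I$ stands immediately before $I_v$. If the right child is a leaf and the left child is internal, the word reads $I\,L\,I_v$ with the first $I$ creating the left child. In both cases $v-1\ge1$ is a successor of $v$. It is not a successor of $0$, and by \eqref{eq:smaller} not a successor of any $u$ with $1\le u\le v-1$.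
\end{proof}

So the triple of $v$ can repeat an earlier one only if the two letters before $I_v$ are $LL$. The labelings of this block $LLI_v$ correspond to the $2v^2$ triples in $\{0,1\}\times\{0,\dots,v-1\}^2$. If no repetition occurred before, the triples of $0,\dots,v-1$ are $v$ distinct elements of this set, and exactly $v$ labelings of the block create a repetition. In Figure~\ref{fig:enc}, of the eight labelings of the block $LLI_2$ the two with leaf labels $0,0$ are forbidden: bit $0$ copies the sink and bit $1$ copies state $1$.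

For $n\ge m\ge0$ let $b_{n,m}$ be the number of labeled ballot words with $n+1$ letters $L$ and $m$ letters $I$ in which the states $0,\dots,m$ have distinct triples, and let $b_{n,m}=0$ if $m<0$ or $n<m$.

\begin{proposition}\label{prop:rec}
We have $m_n=b_{n,n}$ for $n\ge1$, and for $n\ge m\ge0$, $n+m\ge3$,
\begin{equation}\label{eq:brec}
b_{n,m}=2b_{n,m-1}+(m+1)b_{n-1,m}-m\,b_{n-2,m-1}.
\end{equation}
\end{proposition}

\begin{proof}
The first statement is Lemmas~\ref{lem:enc} and~\ref{lem:min}. For \eqref{eq:brec}, remove the last letter. A last $L$ has $m+1$ labels and creates no state, which gives $(m+1)b_{n-1,m}$. A last $I$, which is $I_m$, has two bits, which gives $2b_{n,m-1}$ words, from which we subtract those in which the triple of $m$ is a repetition. These have the form $wLLI$, where $w$ has $n-1$ letters $L$, $m-1$ letters $I$ and no repetition, and each such $w$ contributes $m$ words. The word $w$ has length $n+m-2\ge1$, so it is a ballot word and there are $b_{n-2,m-1}$ choices for it. (For $n=m$ it would have as many $L$'s as $I$'s, and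 $b_{n-2,n-1}=0$.)
\end{proof}

For $n=m=1$ the word $w$ is empty and \eqref{eq:brec} fails: $b_{1,1}=2-1=1$. With $b_{n,0}=1$ the recurrence gives $b_{2,1}=2+2-1=3$, $b_{2,2}=6$, $b_{3,1}=2+6-1=7$, $b_{3,2}=14+18-2=30$ and $m_3=b_{3,3}=60$. Multiplying \eqref{eq:brec} by $2^{-m}$ shows that
\begin{equation}\label{eq:dfa}
y_{n,m}=2^{-m}b_{n,m}\ \text{ satisfies \eqref{eq:yrec} with }(\rho,\sigma)=(\tfrac12,0),\qquad m_n=2^ny_{n,n}.
\end{equation}

\section{A weighted walk on the half-line}\label{sec:walk}

From now on $\rho,\sigma$ and a solution $y_{n,m}$ of \eqref{eq:yrec} are fixed. The letters $C,c$ denote positive constants that may change from line to line and never depend on $N$, $k$ or $x$; ``large $N$'' means $N$ beyond a suitable fixed bound.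

\subsection{Normalization}

Use the time $N=n+m$ and the height $k=n-m$ above the diagonal. The two main coefficients $1$ and $m+1$ of \eqref{eq:yrec} are very unequal. A factor $m!$ turns them into $m$ and $m+1$, and a factor $2^N/N!$ brings both close to $1$ near the diagonal, where $m\approx N/2$. Let
\[
V_N=\{k:\ 0\le k\le N,\ k\equiv N \bmod 2\},\qquad \mathcal H_N=\mathbb R^{V_N},
\]
with the Euclidean norm; elements of $\mathcal H_N$ are extended by $0$ to $\mathbb Z$. For $k\in V_N$ put $n=\frac{N+k}2$, $m=\frac{N-k}2$ and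
\[
g_N(k)=\frac{2^N}{N!}\,m!\,y_{n,m}.
\]
The three terms of \eqref{eq:yrec} sit at time and height $(N-1,k+1)$, $(N-1,k-1)$, $(N-3,k-1)$. Multiplication by $\frac{2^N}{N!}m!$ turns their coefficients into $\frac{2m}N$, $\frac{2(m+1)}N$ and $\frac{8m(\rho m+\sigma)}{N(N-1)(N-2)}$. With $2m=N-k$ we obtain, for $N\ge3$,
\begin{equation}\label{eq:evol}
g_N=T_Ng_{N-1}-S_Ng_{N-3},
\end{equation}
where $T_N:\mathcal H_{N-1}\to\mathcal H_N$ and $S_N:\mathcal H_{N-3}\to\mathcal H_N$ are given by
\begin{align*}
(T_Ng)(k)&=\mu_N(k+1)g(k+1)+\mu_N(k-1)g(k-1), &\mu_N(j)&=1-\frac{j-1}N,\\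
(S_Ng)(k)&=\theta_N(k)\,g(k-1), &\theta_N(k)&=\frac{2(N-k)\big(\rho(N-k)+2\sigma\big)}{N(N-1)(N-2)}.
\end{align*}
The quantity of interest is
\begin{equation}\label{eq:diag}
y_{n,n}=\frac{(2n)!}{4^n\,n!}\,g_{2n}(0).
\end{equation}
We record three properties. First, $\mu_N(N+1)=0$ and $\theta_N(N)=0$. Second, $|\theta_N(k)|\le C/N$ for $0\le k\le N$, so $\|S_N\|\le C/N$. Third, collecting the coefficient of $g(j)$ in $\langle v,T_Ng\rangle$ gives the adjoint
\begin{equation}\label{eq:adj}
(T_N^*v)(j)=\mu_N(j)\big(v(j-1)+v(j+1)\big),\qquad j\in V_{N-1}.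
\end{equation}
Thus $T_N$ describes a walk with steps $\pm1$, killed at $-1$, in which a step at time $N$ from height $j$ has weight $1-\frac{j-1}N$. It acts between spaces of opposite parity, and it differs from its adjoint only in whether the weight is taken at the start or at the end of a step.

\subsection{Scaling}

A walk that stays below height $H$ near time $N$ loses a proportion of order $H^{-2}$ per step through confinement and a proportion of order $H/N$ through the weights. The losses balance at $H=N^{1/3}$. Put $\delta=\delta_N=N^{-1/3}$ and try $g(k)=f(x)$ with $x=(k+1)\delta$, so that the killing site $k=-1$ is $x=0$. To second order,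
\[
(1-x\delta^2)\big(f(x+\delta)+f(x-\delta)\big)\approx 2f(x)-\delta^2\big(-f''(x)+2xf(x)\big).
\]
The slowest decay belongs to the lowest eigenfunction of $-\partial_x^2+2x$ on $(0,\infty)$ with Dirichlet condition at $0$.

Recall that $\mathrm{Ai}$ is an entire solution of $y''=zy$, that $\mathrm{Ai}(z)$ and $\mathrm{Ai}'(z)$ are $O(e^{-z^{3/2}/2})$ as $z\to+\infty$, that every solution which is square integrable at $+\infty$ is a multiple of $\mathrm{Ai}$, and that the real zeros $a_1>a_2>\cdots$ of $\mathrm{Ai}$ are negative, with $\mathrm{Ai}>0$ on $(a_1,\infty)$. Put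
\[
F(x)=\mathrm{Ai}(a_1+2^{1/3}x),\qquad \ell=2^{2/3}a_1<0,\qquad \omega(x)=2x+\ell,\qquad E_i=2^{2/3}|a_i|.
\]
Then $E_1=-\ell$, and
\[
F''=\omega F,\qquad F(0)=0,\qquad F>0\text{ on }(0,\infty),\qquad F'(0)=2^{1/3}\mathrm{Ai}'(a_1)>0,
\]
where $F'(0)\ne0$ because a nonzero solution of $F''=\omega F$ has no double zero. One step multiplies the profile $F$ by about $2+\ell N^{-2/3}$, and $\prod_{j\le N}(2+\ell j^{-2/3})$ grows like $2^N\exp(\frac32\ell N^{1/3})$. Since
\begin{equation}\label{eq:stretch}
\tfrac32\ell N^{1/3}=3a_1(N/2)^{1/3},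
\end{equation}
this is the stretched exponential of \eqref{eq:theta} at $N=2n$. The spectrum enters the proof through one inequality.

\begin{lemma}\label{lem:airy}
Let $W\in H^1(0,\infty)$ satisfy $W(0)=0$, $\int_0^\infty xW^2\,dx<\infty$ and $\int_0^\infty WF\,dx=0$. Then $\int_0^\infty(W'^2+2xW^2)\,dx\ge E_2\int_0^\infty W^2\,dx$.
\end{lemma}

\begin{proof}
Let $\mathcal D$ be the space of $W\in H^1(0,\infty)$ with $W(0)=0$ and $\int xW^2<\infty$, and $\mathcal Q(W)=\int(W'^2+2xW^2)$. This is a closed nonnegative form. The embedding of $\mathcal D$, with the form norm, into $L^2(0,\infty)$ is compact, because $H^1(0,X)$ embeds compactly into $L^2(0,X)$ and $\int_X^\infty W^2\le\mathcal Q(W)/(2X)$. So the associated self-adjoint operator has an orthonormal basis of eigenfunctions $\psi\in\mathcal D$, with eigenvalues $E_\psi$, and $\mathcal Q(W)=\sum_\psi E_\psi\langle W,\psi\rangle^2$ on $\mathcal D$. An eigenfunction is a square integrable solution of $\psi''=(2x-E_\psi)\psi$, hence a multiple of $\mathrm{Ai}(2^{1/3}x-2^{-2/3}E_\psi)$, and $\psi(0)=0$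 forces $E_\psi\in\{E_1,E_2,\dots\}$. If $E_\psi=E_1$ then $\psi$ is a multiple of $F$. So for $W\perp F$ only eigenvalues $\ge E_2$ occur in the sum.
\end{proof}

\section{The mechanism in dimension two}\label{sec:toy}

We shall construct explicit vectors $h_N\in\mathcal H_N$ that almost solve \eqref{eq:evol}, write $g_N=A_Nh_N+r_N$ with $r_N\perp h_N$, and show that $A_N$ converges while $\nu_N=\|r_N\|/\|h_N\|$ is small. The difficulty is that the relative gap between the first two eigenvalues is of order $N^{-2/3}$ and tends to zero. The following model has the same orders of magnitude as the true system. Let $A_1>0$, $\nu_1\ge0$, and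
\[
A_N=A_{N-1}+\frac1N\,\nu_{N-1},\qquad \nu_N=(1-N^{-2/3})\,\nu_{N-1}+N^{-4/3}A_{N-1}.
\]
Here $(1,0)$ is an approximate solution with error $N^{-4/3}$, the second direction is damped at rate $N^{-2/3}$, and it leaks back into the first at rate $1/N$.

Damping and source balance when $N^{-2/3}\nu\approx N^{-4/3}A$, which suggests $\nu_N\le MA_NN^{-2/3}$. Since $(N-1)^{-2/3}=N^{-2/3}(1+O(1/N))$, there is $N_1$ with $(1-N^{-2/3})(N-1)^{-2/3}\le(1-\frac12N^{-2/3})N^{-2/3}$ for $N>N_1$. Choose $M\ge2$ such that the bound holds at $N_1$. If it holds at $N-1$, then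
\[
\nu_N\le A_{N-1}\Big(MN^{-2/3}+\big(1-\tfrac M2\big)N^{-4/3}\Big)\le MA_NN^{-2/3},
\]
as $A_{N-1}\le A_N$. Hence $A_N/A_{N-1}=1+O(N^{-5/3})$, and $A_N$ converges.

Each feature matters. Without the damping factor, $\nu_N\ge\nu_2>0$ and $A_N$ grows at least like $\log N$. If the first equation is replaced by $A_N=(1+\beta/N)A_{N-1}+\nu_{N-1}/N$ with $\beta>0$, the same induction gives $A_N/A_{N-1}=1+\beta/N+O(N^{-5/3})$, so $A_N$ grows like $N^\beta$: an error of order $1/N$ in the direction of the approximate solution changes the polynomial factor, and the growth rate must be known beyond order $\delta^3=1/N$. The true system therefore needs three inputs: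
\begin{enumerate}
\item[(i)] an approximate solution $h_N$ with relative error $O(N^{-1-\alpha})$, $\alpha>0$ (Proposition~\ref{prop:approx});
\item[(ii)] a bound $O(1/N)$ for the leak from $h_{N-1}^\perp$ into the direction of $h_N$ (Lemma~\ref{lem:adj});
\item[(iii)] a relative contraction $1-cN^{-2/3}$ on $h_{N-1}^\perp$ (Proposition~\ref{prop:gap} and Lemma~\ref{lem:adj}).
\end{enumerate}
Balancing damping and source then gives $\nu_N=O(N^{-1/3-\alpha})$. There is one more requirement. By \eqref{eq:diag} we must read off the single coordinate $g_N(0)$, next to the killing site. A profile of width $N^{1/3}$ and height $1$ has norm of order $N^{1/6}$ and value of order $N^{-1/3}$ at $k=0$, so $h_N(0)/\|h_N\|$ is of order $N^{-1/2}$. The bound $|r_N(0)|\le\|r_N\|$ is useful only if $\frac13+\alpha>\frac12$. One correction term to the profile $F$ gives $\alpha=\frac13$, which is enough for Theorem~\ref{thm:main}; $K$ correction terms give $\alpha=K/3$ and the full expansion.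

\section{Approximate solutions}\label{sec:approx}

\subsection{Profiles}

Let $\mathcal P$ be the set of functions $pF+qF'$ with polynomials $p,q$. It is closed under multiplication by $x$ and, since $(pF+qF')'=(p'+\omega q)F+(p+q')F'$, under differentiation. By the decay of $\mathrm{Ai}$ and $\mathrm{Ai}'$, for $f\in\mathcal P$ and $d\ge0$ there is $C$ with
\begin{equation}\label{eq:decay}
(1+x)^d\,|f(y)|\le Ce^{-x}\qquad\text{for all }x\ge0,\ |y-x|\le1.
\end{equation}
This absorbs all polynomial factors and all Taylor remainders below. A \emph{profile of order $K\ge1$} consists of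
\[
\Phi(\delta,x)=\sum_{j=0}^K\delta^jG_j(x),\qquad \lambda(\delta)=\sum_{j=0}^{K+2}\lambda_j\delta^j,
\]
with $G_0=F$, $G_j\in\mathcal P$, $G_j(0)=0$, and $\lambda_0=2$, $\lambda_1=0$, $\lambda_2=\ell$. We put $G_j=0$ for $j>K$; primes on $\Phi$ denote derivatives in $x$. Fix $N_0$ with $\lambda(\delta_N)\ge1$ for $N\ge N_0$, and define
\[
\Lambda_N=\prod_{j=N_0+1}^N\lambda(\delta_j),\qquad h_N(k)=\Lambda_N\,\Phi\big(\delta_N,(k+1)\delta_N\big),\qquad \xi_N=h_N-T_Nh_{N-1}+S_Nh_{N-3}.
\]
The vector $\xi_N$ is the \emph{residual}. Throughout, $x=(k+1)\delta$ with $0\le k\le N$, so that $0<x\le2\delta^{-2}$.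

\begin{lemma}\label{lem:norm}
For every profile and large $N$, $\|h_N\|\asymp\Lambda_NN^{1/6}$. Consequently $\|h_{N-i}\|\asymp\|h_N\|$ for $i\le3$, and a vector in $\mathcal H_N$ or $\mathcal H_{N-1}$ whose entry at $k$ is $O(\Lambda_N\delta^je^{-x})$ uniformly has norm $O(\delta^j)\|h_N\|$.
\end{lemma}

\begin{proof}
By \eqref{eq:decay}, $|\Phi(\delta,x)|\le Ce^{-x}$, and $\sum_{k\ge0}e^{-2(k+1)\delta}\le CN^{1/3}$. Conversely $\Phi(\delta,x)\ge c$ on $[1,2]$ for small $\delta$, since $F>0$ there, and about $\frac12N^{1/3}$ points $k\in V_N$ have $x\in[1,2]$. The consequences follow from $\Lambda_N/\Lambda_{N-1}\to2$ and the same geometric sum.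
\end{proof}

\subsection{Expansion of the residual}

The vectors $h_N$ vanish outside $V_N$, whereas the formula in $\Phi$ makes sense for all $k$. The two agree wherever it matters. At $k=0$ the values $h_{N-1}(-1)=h_{N-3}(-1)=0$ agree with $\Phi(\cdot,0)=0$; this is the reason for the condition $G_j(0)=0$. At $k=N$ the values $h_{N-1}(N+1)$ and $h_{N-3}(N-1)$ are multiplied by $\mu_N(N+1)=0$ and $\theta_N(N)=0$. For $k\le N-2$ the arguments $k+1\le N-1$ and $k-1\le N-3$ are in range. So no boundary terms arise.

Let $\delta_{N-i}=\delta(1+\tau_i)$, where $\tau_i=(1-i\delta^3)^{-1/3}-1=\frac i3\delta^3+\cdots$ is a power series in $\delta^3$ with rational coefficients. From $k/N=x\delta^2-\delta^3$ we get $\mu_N(k\pm1)=1-x\delta^2+2\delta^3\mp\delta^3$ and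
\[
\theta_N(k)=\frac{2\delta^3(1-x\delta^2+\delta^3)\big(\rho(1-x\delta^2+\delta^3)+2\sigma\delta^3\big)}{(1-\delta^3)(1-2\delta^3)}.
\]
With $P_\pm=\Phi\big(\delta_{N-1},(x\pm\delta)(1+\tau_1)\big)$, for all $k\in V_N$,
\begin{equation}\label{eq:res}
\begin{split}
\frac{\xi_N(k)}{\Lambda_{N-1}}={}&\lambda(\delta)\Phi(\delta,x)-(1-x\delta^2+2\delta^3)(P_++P_-)+\delta^3(P_+-P_-)\\
&+\frac{\theta_N(k)}{\lambda(\delta_{N-1})\lambda(\delta_{N-2})}\,\Phi\big(\delta_{N-3},(x-\delta)(1+\tau_3)\big).
\end{split}
\end{equation}
Each argument has the form $x+\eta$ with $\eta=x\tau_i\pm\delta(1+\tau_i)$, and $|\eta|\le C\delta\le1$ because $x\le2\delta^{-2}$. Expand each $G_j(x+\eta)$ by Taylor's formula up to $\eta^{K+2}$; by \eqref{eq:decay} the remainders, multiplied by their coefficients in \eqref{eq:res}, are $O(\delta^{K+3}e^{-x})$. What remains is a finite sum of products of a function of $\delta$ analytic at $0$, a power of $x$, and an element of $\mathcal P$ evaluated at $x$. Truncating the analytic functions after $\delta^{K+2}$ costs $O(\delta^{K+3}e^{-x})$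 again. Therefore
\begin{equation}\label{eq:Q}
\frac{\xi_N(k)}{\Lambda_{N-1}}=\sum_{i=0}^{K+2}\delta^iQ_i(x)+O(\delta^{K+3}e^{-x}),\qquad Q_i\in\mathcal P,
\end{equation}
where $Q_i$ is the coefficient of $\delta^i$ in the formal expansion of \eqref{eq:res}.

We compute the first coefficients. For $\eta_\pm=x\tau_1\pm\delta(1+\tau_1)$, modulo $\delta^5$,
\begin{equation}\label{eq:eta}
\eta_++\eta_-\equiv\tfrac23x\delta^3,\qquad \tfrac12(\eta_+^2+\eta_-^2)\equiv\delta^2,\qquad \eta_+^3+\eta_-^3\equiv0,\qquad \tfrac1{24}(\eta_+^4+\eta_-^4)\equiv\tfrac1{12}\delta^4,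
\end{equation}
and $\delta_{N-1}\equiv\delta+\frac13\delta^4$. Hence, modulo $\delta^5$,
\begin{align*}
P_++P_-\equiv{}&2F+2\delta G_1+\delta^2(2G_2+F'')+\delta^3\big(2G_3+G_1''+\tfrac23xF'\big)\\
&+\delta^4\big(2G_4+G_2''+\tfrac23G_1+\tfrac23xG_1'+\tfrac1{12}F''''\big),
\end{align*}
$\delta^3(P_+-P_-)\equiv2\delta^4F'$, and the last term of \eqref{eq:res} is $\frac\rho2\delta^3F+\frac\rho2\delta^4(G_1-F')$, since its prefactor is $\frac{2\rho}{4}\delta^3$ modulo $\delta^5$. Also
\[
\lambda\Phi\equiv2F+2\delta G_1+\delta^2(2G_2+\ell F)+\delta^3(2G_3+\ell G_1+\lambda_3F)+\delta^4(2G_4+\ell G_2+\lambda_3G_1+\lambda_4F).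
\]
So $Q_0=Q_1=0$ and $Q_2=\ell F-F''+2xF=0$. With $\mathcal L=\partial_x^2-2x-\ell$,
\begin{align}
Q_3&=-\mathcal LG_1+\big(\lambda_3-4+\tfrac\rho2\big)F-\tfrac23xF',\label{eq:Q3}\\
Q_4&=-\mathcal LG_2+\lambda_4F+\big(\lambda_3-\tfrac{14}3+\tfrac\rho2\big)G_1-\tfrac23xG_1'-\tfrac1{12}F''''+xF''+\big(2-\tfrac\rho2\big)F'.\label{eq:Q4}
\end{align}

\subsection{The first correction}

The term $\frac23xF'$ in \eqref{eq:Q3} records the widening of the scale $N^{1/3}$ from one step to the next. It is not a multiple of $F$, so with $G_1=0$ no choice of $\lambda_3$ removes the residual of order $1/N$. Since $\mathcal L(x^2F)=2F+4xF'$, the choice $G_1=-\frac16x^2F$ gives $\mathcal LG_1=-\frac13F-\frac23xF'$, and $Q_3=0$ if $\lambda_3-4+\frac\rho2=-\frac13$. Thus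
\begin{equation}\label{eq:first}
G_1=-\tfrac16x^2F,\qquad \lambda_3=\tfrac{11}3-\tfrac\rho2.
\end{equation}
For automata $\lambda_3=\frac{41}{12}$. The forbidden blocks $LLI$ enter through $-\frac\rho2$ and so affect the polynomial factor but not the stretched exponential.

\subsection{All corrections}

At each order we must solve an equation $\mathcal LG=f$ with $G(0)=0$. Integration by parts gives $\int_0^\infty F\,\mathcal LG=0$ for such $G\in\mathcal P$, so $f$ must satisfy one linear condition, and the unknown coefficient of $\lambda$ is there to meet it. Inside $\mathcal P$ this is a computation with polynomials. Let $\mathcal R=\mathbb Q[\ell,\rho,\sigma]$.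

\begin{lemma}\label{lem:solve}
For $R_0,R_1\in\mathcal R[x]$ there are $\lambda^*\in\mathcal R$ and $p,q\in\mathcal R[x]$ with $p(0)=q(0)=0$ and $\mathcal L(pF+qF')=\lambda^*F+R_0F+R_1F'$. One may take for $(q,\lambda^*)$ the unique pair with $q(0)=0$ and
\begin{equation}\label{eq:qeq}
-\tfrac12q'''+2(2x+\ell)q'+2q=R_0+\lambda^*-\tfrac12R_1',
\end{equation}
and $p=\frac12\int_0^x(R_1-q'')$.
\end{lemma}

\begin{proof}
From $F''=\omega F$ and $F'''=2F+\omega F'$,
\[
\mathcal L(pF+qF')=(p''+2\omega q'+2q)F+(2p'+q'')F'.
\]
The given $p$ makes the coefficient of $F'$ equal to $R_1$, and then $p''=\frac12(R_1'-q''')$ turns the equation for the coefficient of $F$ into \eqref{eq:qeq}. The left side of \eqref{eq:qeq} maps $x^d$ to $(4d+2)x^d$ plus terms of lower degree, so it is a bijection of $\mathcal R[x]$. Adding $\lambda^*$ to the right side adds $\lambda^*/2$ to $q$, so exactly one $\lambda^*\in\mathcal R$ gives $q(0)=0$.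
\end{proof}

\begin{proposition}\label{prop:approx}
There are $G_j=p_jF+q_jF'$ with $p_j,q_j\in\mathcal R[x]$, $p_j(0)=q_j(0)=0$, and $\lambda_{j+2}\in\mathcal R$ $(j\ge1)$ such that for every $K\ge1$ the profile of order $K$ formed from $G_1,\dots,G_K$ and $\lambda_3,\dots,\lambda_{K+2}$ satisfies
\[
\|\xi_N\|=O(N^{-1-K/3})\,\|h_N\|.
\]
Here $G_1,\lambda_3$ are given by \eqref{eq:first}, and $\lambda_4=\frac{29}{540}\ell^2$.
\end{proposition}

\begin{proof}
By \eqref{eq:Q} and Lemma~\ref{lem:norm} it suffices to make $Q_{j+2}=0$ for $1\le j\le K$. Consider how $G_i$ enters $Q_{j+2}$. In the first two terms of \eqref{eq:res}, by \eqref{eq:eta}, $\delta^iG_i$ contributes $2G_i-2G_i=0$ at relative order $\delta^0$, nothing at relative order $\delta^1$, and $\ell G_i-G_i''+2xG_i=-\mathcal LG_i$ at relative order $\delta^2$. The last two terms of \eqref{eq:res} carry a factor $\delta^3$, so their part of $Q_{j+2}$ involves only $G_i$ and $\lambda_i$ with $i\le j-1$. The coefficient $\lambda_{j+2}$ enters only through $\lambda_{j+2}F$. Hence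
\[
Q_{j+2}=-\mathcal LG_j+\lambda_{j+2}F+R_0F+R_1F',
\]
where $R_0,R_1$ are computed from $G_i$ $(i<j)$ and $\lambda_i$ $(i<j+2)$ by rules that do not involve $K$. These rules consist of differentiation in $\mathcal P$, multiplication by $x$, and extraction of coefficients from the series $\tau_i$, $\theta_N$ and $1/\lambda$; as $\lambda_0=2$, they preserve coefficients in $\mathcal R$. Lemma~\ref{lem:solve} defines $G_j$ and $\lambda_{j+2}$ recursively, and $G_j(0)=q_j(0)F'(0)=0$. For $j=1$ we have $R_0=\frac\rho2-4$, $R_1=-\frac23x$, and the lemma returns $q_1=0$, $p_1=-\frac16x^2$ and \eqref{eq:first}.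

For $j=2$ use \eqref{eq:Q4}, in which $\lambda_3-\frac{14}3+\frac\rho2=-1$. We have
\[
-G_1=\tfrac{x^2}6F,\qquad -\tfrac23xG_1'=\tfrac{2x^2}9F+\tfrac{x^3}9F',\qquad F''''=\omega^2F+4F',\qquad xF''=(2x^2+\ell x)F,
\]
so that $R_0=\big(\frac16+\frac29-\frac13+2\big)x^2+\big(1-\frac13\big)\ell x-\frac{\ell^2}{12}=\frac{37}{18}x^2+\frac{2\ell}3x-\frac{\ell^2}{12}$ and $R_1=\frac{x^3}9+\frac53-\frac\rho2$. The right side of \eqref{eq:qeq} is $\frac{17}9x^2+\frac{2\ell}3x-\frac{\ell^2}{12}+\lambda_4$. For $q=ux^2+vx$ the left side is $10ux^2+(4\ell u+6v)x+2\ell v$. So $u=\frac{17}{90}$, $v=-\frac{2\ell}{135}$ and $\lambda_4=\frac{\ell^2}{12}-\frac{4\ell^2}{135}=\frac{29}{540}\ell^2$.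
\end{proof}

\subsection{The adjoint}

Since $T_N$ is not symmetric, it need not map $h_{N-1}^\perp$ into $h_N^\perp$. The leak $\langle h_N,T_Nr\rangle=\langle T_N^*h_N,r\rangle$ is small because $T_N^*$ has the same expansion as $T_N$ up to order $\delta^2$, so that $T_N^*h_N$ is almost proportional to $h_{N-1}$. The same fact gives the growth of the norms, with which the contraction on $h_{N-1}^\perp$ has to be compared.

\begin{lemma}\label{lem:adj}
For every profile and large $N$:
\begin{enumerate}
\item[(a)] $T_N^*h_N=\kappa_Nh_{N-1}+\xi_N^*$ with $\kappa_N=\lambda(\delta_N)(2+\ell N^{-2/3})$ and $\|\xi_N^*\|\le\frac CN\|h_N\|$;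
\item[(b)] if $\|\xi_N\|\le\frac CN\|h_N\|$, then $\|h_N\|/\|h_{N-1}\|=2-E_1N^{-2/3}+O(1/N)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $j\in V_{N-1}$ and $x=(j+1)\delta$, so $\mu_N(j)=1-x\delta^2+2\delta^3$. In \eqref{eq:adj} the value $h_N(-1)=0$ agrees with $\Phi(\delta,0)=0$, and $j+1\le N$. By Taylor's formula and \eqref{eq:decay}, with $\Phi=\Phi(\delta,x)$,
\begin{align*}
\frac{(T_N^*h_N)(j)}{\Lambda_N}&=(1-x\delta^2+2\delta^3)\big(2\Phi+\delta^2\Phi''+O(\delta^4e^{-x})\big)\\
&=2\Phi+\delta^2(F''-2xF)+O(\delta^3e^{-x})=(2+\ell\delta^2)\Phi+O(\delta^3e^{-x}).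
\end{align*}
On the other hand $h_{N-1}(j)/\Lambda_{N-1}=\Phi(\delta_{N-1},x+x\tau_1)=\Phi+O(\delta^3e^{-x})$, because $\delta_{N-1}-\delta=O(\delta^4)$ and the shift satisfies $|x\tau_1|\le Cx\delta^3$ and $|x\tau_1|\le1$. Now use $\Lambda_N=\lambda(\delta_N)\Lambda_{N-1}$ and Lemma~\ref{lem:norm}.

(b) Compute $\langle h_N,T_Nh_{N-1}\rangle$ in two ways. It equals $\langle h_N,h_N-\xi_N+S_Nh_{N-3}\rangle=\|h_N\|^2(1+O(1/N))$, and by (a) it equals $\kappa_N\|h_{N-1}\|^2+O(1/N)\|h_N\|\|h_{N-1}\|$. As $\|h_N\|\asymp\|h_{N-1}\|$, we get $\|h_N\|^2/\|h_{N-1}\|^2=\kappa_N+O(1/N)=(2+\ell N^{-2/3})^2+O(1/N)$, and $\ell=-E_1$.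
\end{proof}

\section{The spectral gap}\label{sec:gap}

Put $\bar E=\frac12(E_1+E_2)$, so $E_1<\bar E<E_2$.

\begin{proposition}\label{prop:gap}
For every profile, all large $N$ and all $r\in\mathcal H_{N-1}$ with $r\perp h_{N-1}$,
\[
\|T_Nr\|\le(2-\bar EN^{-2/3})\|r\|.
\]
\end{proposition}

We argue by compactness and pass to the continuum inequality of Lemma~\ref{lem:airy}. The operator $T_N$ has no quadratic form of its own, since it changes parity. But a vector $u$ on $V_{N-1}$ and a vector $v$ on $V_N$ interleave to one vector $w$ on $\{0,\dots,N\}$, and $\langle v,T_Nu\rangle$ is a quadratic form in $w$ of the type ``constant minus potential minus gradient''. The gradient bound forces the two parity classes to have the same limit, so the orthogonality condition, which concerns $u$ alone, passes to the limit of $w$.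

\begin{proof}
Suppose the statement fails. Then for infinitely many $N$ there is a unit vector $u\in\mathcal H_{N-1}$, $u\perp h_{N-1}$, with $\|T_Nu\|>2-\bar EN^{-2/3}$. Put $v=T_Nu/\|T_Nu\|$, so $\langle v,T_Nu\rangle>2-\bar EN^{-2/3}$. Let $w_j=u(j)$ for $j\in V_{N-1}$, $w_j=v(j)$ for $j\in V_N$, and $w_{-1}=0$. The sets $V_{N-1},V_N$ partition $\{0,\dots,N\}$, so $\sum_jw_j^2=2$.

\emph{The discrete energy.} Write $\mu_j=\mu_N(j)$. By \eqref{eq:adj} and $2st=s^2+t^2-(s-t)^2$,
\[
2\langle v,T_Nu\rangle=\sum_{j\in V_{N-1}}\mu_j\big[2w_j^2+w_{j-1}^2+w_{j+1}^2\big]-\sum_{j\in V_{N-1}}\mu_j\big[(w_j-w_{j-1})^2+(w_j-w_{j+1})^2\big].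
\]
In the first sum, the coefficient of $w_j^2$ is $2\mu_j=2+\frac2N-\frac{2j}N$ for $j\in V_{N-1}$. For $k\in V_N$, $k\ge1$, it is $\mu_{k-1}+\mu_{k+1}=2+\frac2N-\frac{2k}N$, also for $k=N$ since $\mu_{N+1}=0$. If $0\in V_N$, the coefficient of $w_0^2$ is $\mu_1=1\le(2+\frac2N)-1$. If instead $0\in V_{N-1}$, the second sum contains $\mu_0(w_0-w_{-1})^2\ge w_0^2$. In both cases a term $w_0^2$ is gained; it will produce the Dirichlet condition. Each pair $(i,i+1)$ with $0\le i\le N-1$ has exactly one member in $V_{N-1}$, so $(w_{i+1}-w_i)^2$ occurs once in the second sum, with weight $\mu_i$ or $\mu_{i+1}$, which is at least $1-\frac iN>0$. Therefore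
\[
4-2\bar EN^{-2/3}<4+\frac4N-\frac2N\sum_jjw_j^2-w_0^2-\sum_{i=0}^{N-1}\Big(1-\frac iN\Big)(w_{i+1}-w_i)^2.
\]
Multiplying by $N^{2/3}=\delta^{-2}$,
\begin{equation}\label{eq:energy}
2\sum_j(j\delta)\,w_j^2+\delta^{-2}w_0^2+\delta^{-2}\sum_{i=0}^{N-1}\Big(1-\frac iN\Big)(w_{i+1}-w_i)^2\le2\bar E+4\delta.
\end{equation}

\emph{Compactness.} Let $W_N$ be the piecewise linear function with $W_N(j\delta)=\delta^{-1/2}w_j$ for $0\le j\le N$. On $[i\delta,(i+1)\delta]$ we have $\int W_N'^2=\delta^{-2}(w_{i+1}-w_i)^2$ and $\int W_N^2\le w_i^2+w_{i+1}^2$. Fix an integer $X\ge1$. An interval that meets $[0,X)$ has $i\delta<X$, that is, $i/N<X\delta^2$, so \eqref{eq:energy} gives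
\begin{equation}\label{eq:energy2}
2\sum_{j\delta\le X}(j\delta)\,w_j^2+(1-X\delta^2)\int_0^XW_N'^2\,dx\le2\bar E+4\delta.
\end{equation}
Moreover $\int_0^XW_N^2\le4$, and $W_N(0)^2=\delta^{-1}w_0^2\le C\delta\to0$. Bounded sequences in $H^1(0,X)$ have subsequences that converge weakly in $H^1(0,X)$ and uniformly on $[0,X]$. By a diagonal argument there are a subsequence and a continuous $W$ on $[0,\infty)$ with $W(0)=0$ such that $W_N\to W$ in both senses for every $X$.

\emph{Energy and mass of the limit.} Since $w_j^2=\delta W_N(j\delta)^2$, the sums $\sum_{j\delta\le X}(j\delta)w_j^2$ and $\sum_{j\delta\le X}w_j^2$ are Riemann sums, and by uniform convergence they tend to $\int_0^XxW^2$ and $\int_0^XW^2$. The gradient term is weakly lower semicontinuous, so \eqref{eq:energy2} gives $\int_0^X(W'^2+2xW^2)\le2\bar E$ for all $X$. No mass escapes, because the potential confines it: $\sum_{j\delta>X}w_j^2\le\frac1X\sum_j(j\delta)w_j^2\le C/X$ by \eqref{eq:energy}. Hence $\int_0^\infty W^2=2$.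

\emph{Orthogonality.} We have
\[
0=\frac{\delta^{1/2}\langle u,h_{N-1}\rangle}{\Lambda_{N-1}}=\sum_{j\in V_{N-1}}\delta\,W_N(j\delta)\,\Phi\big(\delta_{N-1},(j+1)\delta_{N-1}\big).
\]
For $j\delta\le X$ the last factor is $F(j\delta)+o(1)$ uniformly, and the points $j\delta$, $j\in V_{N-1}$, have spacing $2\delta$. So the part $j\delta\le X$ tends to $\frac12\int_0^XWF$. By Cauchy--Schwarz and \eqref{eq:decay} the rest is at most $C\delta^{1/2}\|u\|\big(\sum_{j\delta>X}e^{-2j\delta}\big)^{1/2}\le Ce^{-X}$. Letting $X\to\infty$ gives $\int_0^\infty WF=0$.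

Lemma~\ref{lem:airy} now yields $2\bar E\ge\int_0^\infty(W'^2+2xW^2)\ge2E_2$, which contradicts $\bar E<E_2$.
\end{proof}

\section{Stability}\label{sec:stab}

Compared with the model of Section~\ref{sec:toy} there are two new features. The term $S_Ng_{N-3}$ couples time $N$ to time $N-3$; its norm $O(1/N)$ is of smaller order than the gap, which absorbs it. And $A_N$ has no sign or monotonicity, so we carry its running maximum and its increments along in the induction.

\begin{proposition}\label{prop:stab}
Let a profile satisfy $\|\xi_N\|\le CN^{-1-\alpha}\|h_N\|$ with $\alpha>0$. Let $g$ be any solution of \eqref{eq:evol}, and for large $N$ write $g_N=A_Nh_N+r_N$ with $r_N\perp h_N$ and $\nu_N=\|r_N\|/\|h_N\|$. Then $A_N$ converges to some $A\in\mathbb R$, with $A_N-A=O(N^{-\alpha})$ and $\nu_N=O(N^{-1/3-\alpha})$.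
\end{proposition}

\begin{proof}
Insert the decompositions of $g_{N-1}$ and $g_{N-3}$ in \eqref{eq:evol} and use $T_Nh_{N-1}=h_N-\xi_N+S_Nh_{N-3}$:
\begin{equation}\label{eq:dec}
g_N=A_{N-1}(h_N-\xi_N)+(A_{N-1}-A_{N-3})S_Nh_{N-3}+T_Nr_{N-1}-S_Nr_{N-3}.
\end{equation}
Put $D_N=|A_N-A_{N-1}|$. Take the inner product of \eqref{eq:dec} with $h_N/\|h_N\|^2$. Since $r_{N-1}\perp h_{N-1}$, Lemma~\ref{lem:adj}(a) gives $\langle h_N,T_Nr_{N-1}\rangle=\langle\xi_N^*,r_{N-1}\rangle$. With $\|S_N\|\le C/N$ and $\|h_{N-i}\|\asymp\|h_N\|$ there is a constant $C_1$ with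
\begin{equation}\label{eq:D}
D_N\le C_1N^{-1-\alpha}|A_{N-1}|+\frac{C_1}N\big(D_{N-1}+D_{N-2}+\nu_{N-1}+\nu_{N-3}\big).
\end{equation}
Next project \eqref{eq:dec} onto $h_N^\perp$. By Proposition~\ref{prop:gap} and Lemma~\ref{lem:adj}(b),
\[
\frac{\|T_Nr_{N-1}\|}{\|h_N\|}\le\frac{2-\bar EN^{-2/3}}{2-E_1N^{-2/3}+O(1/N)}\,\nu_{N-1}\le(1-c_1N^{-2/3})\,\nu_{N-1},\qquad c_1=\tfrac14(\bar E-E_1),
\]
for large $N$. Enlarging $C_1$,
\begin{equation}\label{eq:nu}
\nu_N\le(1-c_1N^{-2/3})\nu_{N-1}+C_1N^{-1-\alpha}|A_{N-1}|+\frac{C_1}N\big(D_{N-1}+D_{N-2}+\nu_{N-3}\big).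
\end{equation}
Let $z_N=\nu_N+D_N$. Adding \eqref{eq:D} and \eqref{eq:nu},
\begin{equation}\label{eq:z}
z_N\le(1-c_1N^{-2/3})z_{N-1}+\frac{2C_1}N\big(z_{N-1}+z_{N-2}+z_{N-3}\big)+2C_1N^{-1-\alpha}|A_{N-1}|.
\end{equation}
Let $U_N=N^{-1/3-\alpha}$. As $U_{N-i}=U_N(1+O(1/N))$ for $i\le3$, there is $N_1$ such that for $N\ge N_1+3$ all of the above holds and
\[
(1-c_1N^{-2/3})U_{N-1}+\frac{2C_1}N\big(U_{N-1}+U_{N-2}+U_{N-3}\big)\le\big(1-\tfrac{c_1}2N^{-2/3}\big)U_N.
\]
Let $B_N=\max_{N_1-1\le j\le N}|A_j|$, and choose $M\ge4C_1/c_1$ with $z_N\le MU_N$ for $N=N_1,N_1+1,N_1+2$. We claim that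
\begin{equation}\label{eq:claim}
z_N\le M(1+B_{N-1})U_N\qquad(N\ge N_1).
\end{equation}
If this holds at $N-1,N-2,N-3$, then, since $B$ is nondecreasing and $N^{-1-\alpha}=N^{-2/3}U_N$, \eqref{eq:z} gives
\[
z_N\le(1+B_{N-1})U_N\Big(M-\tfrac{Mc_1}2N^{-2/3}+2C_1N^{-2/3}\Big)\le M(1+B_{N-1})U_N.
\]
Inserting \eqref{eq:claim} in \eqref{eq:D} gives $D_N\le C(1+B_{N-1})N^{-1-\alpha}$. As $|A_N|\le|A_{N-1}|+D_N$, we get $1+B_N\le(1+B_{N-1})(1+CN^{-1-\alpha})$, and $B_N$ is bounded because $\alpha>0$. Hence $D_N=O(N^{-1-\alpha})$, which gives the convergence of $A_N$ with $A_N-A=O(N^{-\alpha})$, and $\nu_N\le z_N=O(N^{-1/3-\alpha})$.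
\end{proof}

\section{The expansion and its consequences}\label{sec:final}

Take the profile of order $K$ from Proposition~\ref{prop:approx}. Proposition~\ref{prop:stab} with $\alpha=K/3$, the bound $|r_N(k)|\le\nu_N\|h_N\|$ and Lemma~\ref{lem:norm} give, uniformly in $k\in V_N$,
\begin{equation}\label{eq:point}
g_N(k)=\Lambda_N\Big[\big(A+O(N^{-K/3})\big)\Phi\big(\delta,(k+1)\delta\big)+O(N^{-K/3-1/6})\Big].
\end{equation}
It remains to expand $\Lambda_N$ and $\Phi(\delta,\delta)$.

\begin{lemma}\label{lem:Lambda}
There are $d_i,\varphi_i\in\mathcal R$ $(i\ge1)$, independent of $K$, with $d_1=\frac{53}{180}\ell^2$ and $\varphi_1=0$, and for each $K$ a constant $C_\Lambda>0$, such that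
\begin{align}
\Lambda_N&=C_\Lambda\,2^Ne^{3a_1(N/2)^{1/3}}(N/2)^{\lambda_3/2}\exp\Big(\sum_{i=1}^{K-1}d_iN^{-i/3}+O(N^{-K/3})\Big),\label{eq:Lambda}\\
\Phi(\delta,\delta)&=\delta F'(0)\Big(1+\sum_{i=1}^K\varphi_i\delta^i+O(\delta^{K+1})\Big).\label{eq:Phi0}
\end{align}
\end{lemma}

\begin{proof}
Write $\log\lambda(\delta)=\log2+\sum_{i=2}^{K+2}l_i\delta^i+O(\delta^{K+3})$. Each $l_i$ is a rational polynomial in $\lambda_2,\dots,\lambda_i$, so it lies in $\mathcal R$ and does not depend on $K$. We have $l_2=\frac\ell2$, $l_3=\frac{\lambda_3}2$ and $l_4=\frac{\lambda_4}2-\frac{\ell^2}8=\frac{29-135}{1080}\ell^2=-\frac{53}{540}\ell^2$. The Euler--Maclaurin formula gives, for rational $s>0$, the asymptotic expansion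
\[
\sum_{j\le N}j^{-s}\sim\mathrm{const}+\frac{N^{1-s}}{1-s}+\frac12N^{-s}+\sum_{t\ge1}e_t(s)\,N^{-s-2t+1}
\]
with rational $e_t(s)$, where $N^{1-s}/(1-s)$ is replaced by $\log N$ if $s=1$. Apply it with $s=i/3$, $2\le i\le K+2$. The error terms $O(j^{-1-K/3})$ sum to a constant plus $O(N^{-K/3})$. The growing terms are $N\log2+3l_2N^{1/3}+l_3\log N$, and \eqref{eq:stretch} gives the shape of \eqref{eq:Lambda}. The coefficient $d_i$ of $N^{-i/3}$ involves only $l_2,\dots,l_{i+3}$, and $i+3\le K+2$ for $i\le K-1$, so it is independent of $K$. A term $N^{-1/3}$ arises only from $s=\frac43$, as $-3N^{-1/3}$, so $d_1=-3l_4=\frac{53}{180}\ell^2$.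

Every derivative of $G_j$ has the form $pF+qF'$ with $p,q\in\mathcal R[x]$, and its value at $0$ is $q(0)F'(0)$. Since $G_j(0)=0$, the Taylor series of $\delta^jG_j(\delta)/(\delta F'(0))$ has coefficients in $\mathcal R$ and starts at degree $j$ or later. So the coefficient $\varphi_i$ of $\delta^i$ in $\Phi(\delta,\delta)/(\delta F'(0))$ involves only $G_0,\dots,G_i$ and is independent of $K\ge i$. The constant term is $1$, and $\varphi_1=0$ because $F''(0)=0$ and $G_1'(0)=0$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:general}]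
Given $J\ge1$, take $K=J+1$ and $N=2n$. By \eqref{eq:point} at $k=0$ and \eqref{eq:Phi0},
\[
g_{2n}(0)=\Lambda_{2n}\,\delta F'(0)\Big[A\Big(1+\sum_{i=1}^{J}\varphi_i\delta^i\Big)+O(N^{-J/3-1/6})\Big],
\]
since the additive error $N^{-K/3-1/6}$ equals $\delta N^{-J/3-1/6}$. By Stirling's formula, $\frac{(2n)!}{4^nn!}=n!\,4^{-n}\binom{2n}n$ equals $n!/\sqrt{\pi n}$ times an asymptotic series $1+O(1/n)$ in powers of $1/n$ with rational coefficients. Also $\delta=2^{-1/3}n^{-1/3}$ and $\delta F'(0)=n^{-1/3}\mathrm{Ai}'(a_1)$. Multiplying these expansions and \eqref{eq:Lambda} in \eqref{eq:diag} gives the expansion of Theorem~\ref{thm:general}, with exponent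
\[
\frac{\lambda_3}2-\frac13-\frac12=\frac{11}6-\frac\rho4-\frac56=1-\frac\rho4
\]
and with
\begin{equation}\label{eq:gamma}
\gamma=\frac{A\,C_\Lambda\,\mathrm{Ai}'(a_1)}{\sqrt\pi}.
\end{equation}
This $\gamma$ is the limit of $y_{n,n}/(n!\,4^ne^{3a_1n^{1/3}}n^{1-\rho/4})$, so it does not depend on $J$. The coefficients $\beta_j$ are rational polynomials in the $d_i$, the $\varphi_i$ and $2^{-1/3}=\frac12\cdot2^{2/3}$. So they depend neither on $J$ nor on the initial values, and they lie in $\mathbb Q[2^{1/3},a_1,\rho,\sigma]$ since $\ell=2^{2/3}a_1$. As $\varphi_1=0$, we get $\beta_1=2^{-1/3}d_1=\frac{53}{180}\,2^{-1/3}\,2^{4/3}a_1^2=\frac{53}{90}a_1^2$.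

For automata, \eqref{eq:dfa} gives $m_n=2^ny_{n,n}$ with $\rho=\frac12$, so the exponent is $\frac78$ and the ratio in Theorem~\ref{thm:main} converges to $\gamma$. By \eqref{eq:theta} the ratio is bounded below by a positive constant for large $n$, so $\gamma>0$. This proves Theorem~\ref{thm:main} and the last statement of Theorem~\ref{thm:general}.
\end{proof}

The estimate \eqref{eq:point} describes the whole window of heights of order $N^{1/3}$, not only the diagonal.

\begin{corollary}[Airy profile]\label{cor:profile}
Let $b_{n,m}$ be as in Proposition~\ref{prop:rec} and $\gamma$ as in Theorem~\ref{thm:main}. For fixed $X>0$, uniformly for $0\le k=n-m\le XN^{1/3}$ with $N=n+m\to\infty$,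
\[
\frac{m!\,2^{N-m}}{N!}\,b_{n,m}=\frac{\sqrt\pi\,\gamma}{\mathrm{Ai}'(a_1)}\,2^Ne^{3a_1(N/2)^{1/3}}\Big(\frac N2\Big)^{41/24}\mathrm{Ai}\Big(a_1+\frac{2^{1/3}(k+1)}{N^{1/3}}\Big)\big(1+O(N^{-1/3})\big).
\]
\end{corollary}

\begin{proof}
The left side is $g_N(k)$ for the solution \eqref{eq:dfa}. Use \eqref{eq:point} with $K=2$, where $x=(k+1)\delta\in[\delta,X+1]$. On $(0,X+1]$ we have $F(x)\ge cx$, since $F>0$ and $F'(0)>0$, and $|G_j(x)|\le Cx$, since $G_j(0)=0$. So $\Phi(\delta,x)=F(x)(1+O(\delta))$, and the additive error $O(N^{-5/6})$ is $O(N^{-1/2})F(x)$ because $F(x)\ge cN^{-1/3}$. By \eqref{eq:gamma}, $AC_\Lambda=\sqrt\pi\,\gamma/\mathrm{Ai}'(a_1)\ne0$, so all errors are relative, and \eqref{eq:Lambda} with $\lambda_3=\frac{41}{12}$ completes the proof.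
\end{proof}

Two further members of the family count trees. We take the following facts from Elvey Price, Fang and Wallner \cite{EFW21}. The numbers of relaxed and of compacted binary trees are $y^{\mathrm{rel}}_n=y^{\mathrm{rel}}_{n,n}$ and $y^{\mathrm{com}}_n=y^{\mathrm{com}}_{n,n}$, where
\[
y^{\mathrm{rel}}_{n,m}=y^{\mathrm{rel}}_{n,m-1}+(m+1)y^{\mathrm{rel}}_{n-1,m},\qquad
y^{\mathrm{com}}_{n,m}=y^{\mathrm{com}}_{n,m-1}+(m+1)y^{\mathrm{com}}_{n-1,m}-(m-1)y^{\mathrm{com}}_{n-2,m-1},
\]
with value $1$ at $m=0$ (and, as in \eqref{eq:yrec}, value $0$ for $n<m$); moreover $y^{\mathrm{rel}}_n=\Theta(n!\,4^ne^{3a_1n^{1/3}}n)$ and $y^{\mathrm{com}}_n=\Theta(n!\,4^ne^{3a_1n^{1/3}}n^{3/4})$.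

\begin{corollary}[Relaxed and compacted binary trees]\label{cor:trees}
Given these facts, there are constants $\gamma_{\mathrm{rel}},\gamma_{\mathrm{com}}>0$ with
\begin{align*}
y^{\mathrm{rel}}_n&=\gamma_{\mathrm{rel}}\,n!\,4^ne^{3a_1n^{1/3}}n\,\Big(1+\tfrac{53}{90}a_1^2n^{-1/3}+O(n^{-2/3})\Big),\\
y^{\mathrm{com}}_n&=\gamma_{\mathrm{com}}\,n!\,4^ne^{3a_1n^{1/3}}n^{3/4}\Big(1+\tfrac{53}{90}a_1^2n^{-1/3}+O(n^{-2/3})\Big),
\end{align*}
and full expansions in powers of $n^{-1/3}$.
\end{corollary}

\begin{proof}
Both arrays satisfy \eqref{eq:yrec}, with $(\rho,\sigma)=(0,0)$ and $(1,-1)$; at $m=0$ the recurrence reads $y_{n,0}=y_{n-1,0}$. Theorem~\ref{thm:general} gives the expansions, with exponents $1$ and $\frac34$, and the lower bounds in the two $\Theta$-estimates give positivity of the constants.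
\end{proof}

\begin{thebibliography}{9}

\bibitem{course}
\emph{Bivariate Linear Recurrences in Enumeration -- Asymptotics and Application},
\texttt{https://dmg.tuwien.ac.at/\allowbreak mwallner/\allowbreak files/\allowbreak 2025\_Michael\_Wallner\_\allowbreak Bivariate\_Recurrences\_\allowbreak CIRM\_full\_course.pdf}

\bibitem{EFW20}
Elvey Price, Fang, Wallner, 2020.

\bibitem{EFW21}
Elvey Price, Fang, Wallner,
\emph{Compacted binary trees admit a stretched exponential},
J. Combin. Theory Ser. A 177 (2021).

\end{thebibliography}
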